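# Bergman polynomials at a corner and the rescaled Grunsky matrix

Conventions used throughout. $\mathbf\Gamma$ is Euler's Gamma function, and $\Gamma$ is always a curve. $\langle a,b\rangle$ means $\sum a_j\overline{b_j}$ or $\int a\overline b$, linear in the first slot. $\mathbb N=\{1,2,\dots\}$, and $e_j$ is the $j$-th unit vector of $\ell^2=\ell^2(\mathbb N)$. The letter $c$ denotes positive constants that may change from place to place but never depend on $n$. Powers $s^\omega$ with $\operatorname{Re}s\ge0$, $s\ne0$, are principal.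

## The Grunsky matrix of a Jordan curve

Let $\Gamma$ be a Jordan curve in $\mathbb C$ of zero area, $G=\operatorname{int}(\Gamma)$, $\Omega=\overline{\mathbb C}\setminus\overline G$. Let $\Phi$ map $\Omega$ conformally onto $\{|w|>1\}$ with $\Phi(z)=\gamma z+\gamma_0+\gamma_1/z+\cdots$ near $\infty$, $\gamma>0$. Then $\Phi$ extends to a homeomorphism of $\overline\Omega$ onto $\{|w|\ge1\}$. Put $\psi=\Phi^{-1}$, so $\psi(w)=w/\gamma+\cdots$.

The proof turns on an infinite matrix built from $\psi$. The function $\gamma\frac{\psi(w)-\psi(u)}{w-u}$ is analytic and zero-free on $\{|w|>1\}\times\{|u|>1\}$, the point $\infty$ included. On the diagonal its value is $\gamma\psi'(w)\neq0$. Near $(\infty,\infty)$ write $a=1/w$, $b=1/u$ and $\psi(w)=w/\gamma+\sum_{m\ge0}c_mw^{-m}$. Since $w-u=(b-a)/(ab)$, the quotient equals $1-\gamma ab\sum_{m\ge1}c_m(a^{m-1}+\dots+b^{m-1})$. It equals $1$ if $w=\infty$ or $u=\infty$. So it has an analytic logarithm, vanishing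 there, and we may expand.

**Definition 1.** The Grunsky coefficients $b_{jk}$ and the Faber polynomials $F_j$ are given by
$$\log\frac{\gamma(\psi(w)-\psi(u))}{w-u}=-\sum_{j,k\ge1}b_{jk}w^{-j}u^{-k},\tag{1}$$
$$\log\frac{\gamma(\psi(w)-\zeta)}{w}=-\sum_{j\ge1}\frac{F_j(\zeta)}{j}w^{-j}.\tag{2}$$
The Grunsky matrix is $C=(C_{jk})_{j,k\ge1}$, $C_{jk}=\sqrt{jk}\,b_{jk}$. The normalized Faber derivatives are $f_j=F_j'/\sqrt{\pi j}$.

The series (1) converges absolutely for $|w|,|u|>1$, and $b_{jk}=b_{kj}$. Hence $C$ is symmetric and $C^*=\overline C$. The series (2) holds for $|w|>1$ when $\zeta\in\overline G$ (then $\psi(w)-\zeta\ne0$), and for large $|w|$ when $\zeta$ is arbitrary. Expanding at $w=\infty$ one sees that $F_j(\zeta)=\gamma^j\zeta^j+\cdots$ is a polynomial of degree $j$. So $f_j$ has degree $j-1$ and a positive leading coefficient, and $f_1,\dots,f_N$ is a basis of the polynomials of degree $\le N-1$.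

Put $\zeta=\psi(u)$, $|w|>|u|>1$, in (2). The left side is $\log(1-u/w)$ plus the left side of (1). Comparing coefficients of $w^{-j}$,
$$F_j(\psi(u))=u^j+j\sum_kb_{jk}u^{-k}.\tag{3}$$
Differentiate (2) in $\zeta$ and then apply $-w\partial_w$. For $\zeta\in\overline G$, $|w|>1$,
$$\frac1{\psi(w)-\zeta}=\sum_j\frac{F_j'(\zeta)}jw^{-j},\qquad\frac{w\psi'(w)}{(\psi(w)-\zeta)^2}=\sum_jF_j'(\zeta)w^{-j}.\tag{4}$$
(The coefficients are identified at large $|w|$. The left sides are analytic in $|w|>1$, so the expansions hold there, uniformly in $\zeta\in\overline G$ for fixed $w$ by Cauchy's estimates on a smaller circle.) Similarly, apply $-v\partial_v$ to (1) written in the variables $v,w$, and then $-u\partial_u$ with $w=u$: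
$$\sum_{k,j}k\,b_{kj}v^{-k}w^{-j}=\frac v{w-v}-\frac{v\psi'(v)}{\psi(w)-\psi(v)}=:Q_v(w),\tag{5}$$
$$\sum_{k,j}kj\,b_{kj}v^{-k}u^{-j}=uv\Big[\frac1{(u-v)^2}-\frac{\psi'(u)\psi'(v)}{(\psi(u)-\psi(v))^2}\Big].\tag{6}$$

What the matrix is for appears when we compute areas. Let $x$ be a finitely supported sequence, $P_x=\sum x_jf_j=F'$ with $F=\sum_jx_jF_j/\sqrt{\pi j}$. By (3),
$$F\circ\psi(w)=\sum_j\frac{x_j}{\sqrt{\pi j}}w^j+\sum_k\frac{(Cx)_k}{\sqrt{\pi k}}w^{-k}.\tag{7}$$
Let $G_r$ be the inside of $\psi(|w|=r)$, $r>1$. Green's formula $\oint h\,d\zeta=2i\int\bar\partial h\,dA$ with $h=\overline F F'$ gives $\int_{G_r}|F'|^2dA=\frac1{2i}\oint\overline F\,dF$. For $F\circ\psi=\sum_m c_mw^m$ this equals $\pi\sum_m m|c_m|^2r^{2m}$, that is, $\sum|x_j|^2r^{2j}-\sum_k|(Cx)_k|^2r^{-2k}$. Let $r\downarrow1$. Since $\Gamma$ has zero area,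
$$\|P_x\|_G^2=\|x\|^2-\|Cx\|^2,\qquad\|g\|_G^2:=\int_G|g|^2dA.\tag{8}$$

So $I-C^*C$ is the Gram matrix of $f_1,f_2,\dots$ in $L^2(G)$. Orthonormalizing the polynomials on $G$ is linear algebra with the matrix $C$. For the unit disc $\psi(w)=w$, $C=0$ and $f_j=\sqrt{j/\pi}\,z^{j-1}$ is already orthonormal. For $\psi(w)=w+q/w$, $0<q<1$ (an ellipse), the left side of (1) is $\log(1-q/(wu))$, so $b_{jk}=\delta_{jk}q^k/k$ and $C=\operatorname{diag}(q,q^2,q^3,\dots)$. The $f_j$ are orthogonal with $\|f_j\|_G^2=1-q^{2j}$.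

For a curve with a corner $C$ is not so small. We shall see that near a boundary point with exterior angle $\omega\pi$ the matrix $C$, viewed at scale $n$, converges to an explicit integral operator on $L^2(0,\infty)$ depending only on $\omega$. Its kernel vanishes for $\omega=1$ and has strictly constant sign for $\omega\neq1$, and the sign decides the question that follows.

## The conjectured boundary asymptotics, and what is true

The Bergman polynomials $p_n(z)=\lambda_nz^n+\cdots$, $\lambda_n>0$, are the polynomials with $\langle p_m,p_n\rangle_G=\int_Gp_m\overline{p_n}\,dA=\delta_{mn}$. We ask how large $p_n(z)$ is at a point $z$ of the boundary, in particular at a corner.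

From now on $\Gamma$ is piecewise analytic without cusps: it consists of finitely many analytic arcs (images of $[0,1]$ under maps analytic and univalent near $[0,1]$), and where two arcs meet they form a corner with exterior angle $\omega\pi$, $0<\omega<2$. Non-corner points have $\omega=1$. We use one known result about such curves.

**Lehman's expansion.** Let $z\in\Gamma$ have exterior angle $\omega\pi$. For $\zeta\in\overline\Omega$ near $z$, with a constant $a_1\ne0$ and a branch of the power continuous on $\Omega$ near $z$,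
$$\Phi(\zeta)=\Phi(z)+a_1(\zeta-z)^{1/\omega}+o(|\zeta-z|^{1/\omega}),\quad\Phi'(\zeta)=\tfrac1\omega a_1(\zeta-z)^{1/\omega-1}+o(|\zeta-z|^{1/\omega-1}).\tag{9}$$

To fix branches, put $v(\zeta)=(\Phi(\zeta)-\Phi(z))/\Phi(z)$. For $\zeta\in\Omega$ near $z$ it is small with $|1+v|>1$, so $v\notin(-\infty,0]$. Set
$$\kappa(z)=\lim_{\zeta\to z,\ \zeta\in\Omega}\frac{v(\zeta)^\omega}{\zeta-z}\quad\text{(principal power)}.\tag{10}$$
The limit exists: near $z$ the principal logarithm of $v$ and the logarithm of the right side supplied by (9) differ by a constant multiple of $2\pi i$. Moreover $|\kappa(z)|=|a_1|^\omega$. The expression $a_1^\omega\Phi^{n+1-\omega}(z)$ is understood as $\kappa(z)\Phi^{n+1}(z)$. For $\omega=1$ it is $\Phi'(z)\Phi^n(z)$.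

**Conjecture.** At every $z\in\Gamma$ with exterior angle $\omega\pi$, $0<\omega<2$,
$$p_n(z)=\frac{\omega(n+1)^{\omega-1/2}a_1^\omega\Phi^{n+1-\omega}(z)}{\sqrt\pi\,\mathbf\Gamma(\omega+1)}\{1+\beta_n(z)\},\qquad\lim_{n\to\infty}\beta_n(z)=0.\tag{11}$$

The conjecture is false. It fails at every genuine corner of every admissible curve, and the correct constant is explicit.

**Theorem 2.** Let $\Gamma$ be piecewise analytic without cusps. At every $z\in\Gamma$ with exterior angle $\omega\pi$, $0<\omega<2$,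
$$p_n(z)=\Lambda(\omega)\,\frac{\omega(n+1)^{\omega-1/2}\kappa(z)\Phi^{n+1}(z)}{\sqrt\pi\,\mathbf\Gamma(\omega+1)}\{1+o(1)\},\qquad\Lambda(\omega)=\frac{\mathbf\Gamma(1+\omega)\mathbf\Gamma(3-\omega)}{\omega^{\omega+1/2}(2-\omega)^{5/2-\omega}},\tag{12}$$
where $\Lambda(1)=1$ and $\Lambda(\omega)>1$ for $\omega\ne1$. So in (11) $\beta_n(z)\to\Lambda(\omega)-1$, and the conjectured formula holds at $z$ if and only if $\omega=1$. Moreover
$$\sum_{j=0}^n|p_j(z)|^2\sim\frac{\Lambda(\omega)^2|\kappa(z)|^2}{2\pi\omega\,\mathbf\Gamma(\omega)^2}\,n^{2\omega}.\tag{13}$$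

## Disc, ellipse, and two circles by hand

For the unit disc $p_n(z)=\sqrt{(n+1)/\pi}\,z^n$, and (11) holds with $\beta_n=0$. For the ellipse $\psi(w)=w+q/w$ we found the $f_j$ orthogonal, so $p_n=f_{n+1}/\sqrt{1-q^{2n+2}}$. By (3), $F_j(\psi(u))=u^j+q^ju^{-j}$. Differentiating, $F_j'(\psi(u))\psi'(u)=j(u^{j-1}-q^ju^{-j-1})$, so on the boundary $F_j'(z)=j\Phi'(z)\Phi(z)^{j-1}(1+O(q^j))$ and
$$p_n(z)=\sqrt{\tfrac{n+1}\pi}\,\Phi'(z)\Phi(z)^n(1+O(q^n)).$$
This is (11) with $\omega=1$. In both cases $p_n$ is essentially $f_{n+1}$.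

Now a domain with corners. Let $G$ be the union of the discs $|z-1|<\sqrt2$ and $|z+1|<\sqrt2$. On the first circle $|z|^2=1+2\operatorname{Re}z$, hence $|z^2-1|^2=2|z+1|^2=2(|z|^2+2\operatorname{Re}z+1)=4|z|^2$ there, and symmetrically on the second. So $\Phi(z)=\frac12(z-1/z)$. At $z=i$: $\Phi(i)=i$, $\Phi'(i)=0$, $\Phi''(i)=-i$, so $\Phi(\zeta)-i=\frac1{2i}(\zeta-i)^2+\cdots$. Thus $\omega=\frac12$, $a_1=\frac1{2i}$. Here $v=-\frac12(\zeta-i)^2+\cdots$, and for $\zeta=i+iy$, $y\downarrow0$, we get $v^{1/2}/(\zeta-i)\to\frac1{i\sqrt2}=\kappa$. The conjectured main term is $\frac12\cdot\frac{1}{i\sqrt2}\,i^{n+1}/(\sqrt\pi\cdot\frac{\sqrt\pi}2)=\frac{i^n}{\sqrt2\,\pi}$, of modulus $0.2251$.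

For $n=0,1$ we can compute. For $0\le\varphi\le\frac\pi2$ the boundary is $R(\varphi)=c+s$, $c=\cos\varphi$, $s=\sqrt{1+c^2}$, so $R^2=1+2c^2+2cs$ and $R^4=8c^4+8c^2+1+4cs(2c^2+1)$. With $u=\sin\varphi$, $\int_0^1\sqrt{2-u^2}\,du=\frac12+\frac\pi4$ and $\int_0^1u^2\sqrt{2-u^2}\,du=\frac\pi8$,
$$\|1\|_G^2=2\int_0^{\pi/2}R^2d\varphi=2\big[\pi+2(\tfrac12+\tfrac\pi4)\big]=3\pi+2,$$
$$\|z\|_G^2=\int_0^{\pi/2}R^4d\varphi=4\pi+4\int_0^1\sqrt{2-u^2}\,(3-2u^2)du=6\pi+6.$$
Since $G=-G$, $1\perp z$. So $p_0(i)=(3\pi+2)^{-1/2}\approx0.2959$, $p_1(i)=i(6\pi+6)^{-1/2}\approx0.2006\,i$. By (3), $F_j$ is the polynomial part of $\Phi^j$, so $F_1=\frac z2$, $F_2=\frac{z^2}4-\frac12$, $f_1(i)=\frac1{2\sqrt\pi}$, $f_2(i)=\frac{i}{2\sqrt{2\pi}}$, and $p_0(i)/f_1(i)\approx1.0488$, $p_1(i)/f_2(i)\approx1.0057$. Two values decide nothing. Theorem 2 will give $\Lambda(\frac12)=\frac\pi3\approx1.0472$.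

## Local coordinates at the corner

This section puts (9) into the form in which it will be used: an expansion of $\psi$ at scale $1/n$, the shape of $G$ at scale $n^{-\omega}$, a rule for moving contours, and a separation estimate.

Write $\Gamma=\bigcup_l\Gamma_l$, $\Gamma_l=\gamma_l([0,1])$, at least two arcs, with endpoints $z_q$ of exterior angles $\omega_q\pi$ (possibly $\omega_q=1$), $w_q=\Phi(z_q)$. Fix $z\in\Gamma$. Subdividing, we may assume that $z$ is one of the $z_q$. Put $w_0=\Phi(z)$, $\kappa=\kappa(z)$. By Schwarz reflection $\Phi$ extends analytically and locally univalently across the open arcs, so $\psi'$ is continuous on $\{1\le|w|<\infty\}\setminus\{w_q\}$. The facts below are stated at $z$ and hold at each $z_q$.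

**Step 1: the two tangent cones.** The purpose is to see $G$ and $\Omega$ near $z$. By (10), extended to $\Gamma\setminus\{z\}$ by continuity (there $|1+v|=1$, and $v\ne0$ is small, so $v\notin(-\infty,0]$),
$$v^\omega=\kappa(\zeta-z)(1+o(1))\qquad(\zeta\to z,\ \zeta\in\overline\Omega\setminus\{z\}).\tag{14}$$
From $|1+v|\ge1$ we get $2\operatorname{Re}v\ge-|v|^2$, so $|\arg v|\le\frac\pi2+o(1)$. Since $\omega\pi/2<\pi$, (14) gives $\arg\kappa(\zeta-z)=\omega\arg v+o(1)$ for principal arguments. On $\Gamma$, $1+v$ runs along the unit circle through $1$, so $\arg v\to\pm\frac\pi2$ on the two sides of $z$. Hence the tangent rays of $\kappa(\Gamma-z)$ at $0$ have the directions $e^{\pm i\omega\pi/2}$, which are distinct. The two arcs cut a small disc about $z$ into two curved sectors. After multiplication by $\kappa$ one is asymptotic to $|\arg\eta|<\omega\pi/2$, the other to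
$$W:=\{\eta\neq0:\ |\arg(-\eta)|<(2-\omega)\tfrac\pi2\}.$$
One lies in $\Omega$, the other in $G$. For $\zeta=\psi(w_0e^{t})$, $t\downarrow0$, we have $v>0$, so $\arg\kappa(\zeta-z)\to0$ and the first lies in $\Omega$. In particular, for fixed $\eta\notin\partial W$ and all large $n$, $z+\kappa^{-1}n^{-\omega}\eta\in G$ if and only if $\eta\in W$.

**Step 2: expansions of $\psi$.** The purpose is to have limits and bounds at $w=w_0e^{s/n}$. Dividing the two parts of (9), $(\zeta-z)\Phi'(\zeta)=\frac1\omega(\Phi(\zeta)-\Phi(z))(1+o(1))$, that is, $(w-w_0)\psi'(w)=\omega(\psi(w)-z)(1+o(1))$ as $w\to w_0$, $|w|\ge1$. For $w=w_0e^{s/n}$, $\operatorname{Re}s\ge0$, $s\ne0$, we have $v=e^{s/n}-1=\frac sn(1+O(s/n))$. So (14) gives, for fixed $s$,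
$$\psi(w)-z=\kappa^{-1}n^{-\omega}s^\omega(1+o(1)),\qquad w\psi'(w)=\omega\kappa^{-1}n^{1-\omega}s^{\omega-1}(1+o(1)).\tag{15}$$
For the same reason there is $\delta\in(0,1)$ with, for $0<|s|\le\delta n$, $\operatorname{Re}s\ge0$,
$$c^{-1}|s/n|^\omega\le|\psi(w)-z|\le c|s/n|^\omega,\qquad|w\psi'(w)|\le c|s/n|^{\omega-1}.\tag{16}$$

**Step 3: moving contours.** The purpose is to replace circles $|w|=r>1$ by the unit circle. By (16) at each $z_q$, $|\psi'(w)|\le c|w-w_q|^{\omega_q-1}$ near $w_q$. Let $g$ be analytic in $1<|w|<R$ and continuous in $1\le|w|<R$. By Cauchy's theorem $\oint_{|w|=r}g\psi'dw$ equals the integral over $|w|=1$ with indentations of radius $\epsilon$ into $|w|>1$ around the $w_q$. The indentations contribute $O(\epsilon^{\omega_q})\to0$, and $\psi'$ is integrable on the circle because $\omega_q>0$. So the contour may be moved to $|w|=1$.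

**Step 4: separation.** The purpose is a lower bound for denominators. For fixed $\beta>0$ and $v=w_0e^{\beta/n}$ there is $n_0$ such that for $n\ge n_0$
$$|\psi(v)-\zeta|\ge c\,(|\psi(v)-z|+|\zeta-z|)\qquad(\zeta\in\overline G).\tag{17}$$
By (15), $\arg\kappa(\psi(v)-z)\to0$. By Step 1 there is $r>0$ such that $|\arg\kappa(\zeta-z)|\ge\omega\pi/4$ if $\zeta\in\overline G$, $0<|\zeta-z|\le r$. So for large $n$ the vectors $a=\psi(v)-z$, $b=\zeta-z$ form an angle $\theta\in[\omega\pi/8,\pi]$, and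
$$|a-b|^2-(|a|+|b|)^2\sin^2\tfrac\theta2=(|a|-|b|)^2\cos^2\tfrac\theta2\ge0 .$$
If $|\zeta-z|\ge r$ and $n$ is so large that $|\psi(v)-z|\le r/2$, then $|\psi(v)-\zeta|\ge\frac12|\zeta-z|$ and $|\psi(v)-z|\le\frac12|\zeta-z|$, so (17) holds with $c=\frac13$. For $\zeta=z$ it is trivial.

## $\|C\|<1$ and a formula for $p_n(z)$

The purpose here is to invert the Gram matrix stably and to write $p_{N-1}(z)$ as $f_N(z)$ plus one inner product.

A sense-reversing homeomorphism $R$ of $\overline{\mathbb C}$ that fixes $\Gamma$ pointwise, interchanges $G$ and $\Omega$, and is $K$-quasiconformal is called a $K$-quasiconformal reflection. All we need of $K$-quasiconformality is that $u\circ R$ is in $W^{1,2}_{loc}$ for smooth $u$, and $\int|\nabla(u\circ R)|^2\le K\int|\nabla u|^2$. For the unit circle $R(z)=1/\bar z$ has $K=1$. For the two rays $\arg\zeta=\pm\omega\pi/2$ one may keep $|\zeta|$ and send the argument $\theta\in(-\omega\pi/2,\omega\pi/2)$ to $\pi-\frac{2-\omega}\omega\theta$.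 This fixes one bounding ray at once and the other modulo $2\pi$, and gives $K=\max(\frac{2-\omega}\omega,\frac\omega{2-\omega})$. Ahlfors' theorem (Acta Math. 109 (1963)) produces a quasiconformal reflection from a three-point condition.

**Step 5: the three-point condition.** The purpose is to apply Ahlfors' theorem. We claim there is $M$ such that for all $a,b\in\Gamma$ one of the two subarcs of $\Gamma$ between them has diameter $\le M|a-b|$. Otherwise there are $a_k,b_k$ violating this with $M=k$. Then $|a_k-b_k|\to0$, and along a subsequence $a_k,b_k\to z^*\in\Gamma$. Near $z^*$ the curve consists of two $C^1$ arcs issuing from $z^*$ in distinct directions, since there are no cusps. If $a_k,b_k$ lie on the same one, the arc between them has diameter $\le c|a_k-b_k|$. If not, $|a_k-b_k|\ge c(|a_k-z^*|+|b_k-z^*|)$, and the subarc through $z^*$ has diameter at most $c(|a_k-z^*|+|b_k-z^*|)\le c|a_k-b_k|$. Both contradict the choice. Hence there is a $K$-quasiconformal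 reflection $R$ in $\Gamma$.

**Step 6: $\|C\|=:k_0<1$.** The purpose is to turn $R$ into an inequality opposite to (8). For finitely supported $x$ take $F$ as in (7) and put $U=F\circ R\circ\psi$ on $1\le|w|\le\infty$. This function is continuous and equals $F\circ\psi$ on $|w|=1$. Since $|\nabla F|^2=2|F'|^2$ and Dirichlet integrals are conformally invariant,
$$\tfrac12\int_{|w|>1}|\nabla U|^2\le K\cdot\tfrac12\int_G|\nabla F|^2=K\|P_x\|_G^2=K(\|x\|^2-\|Cx\|^2).$$
Let $U=\sum c_mw^m$ on $|w|=1$. By (7) and continuity, $c_m=x_m/\sqrt{\pi m}$ and $c_{-m}=(Cx)_m/\sqrt{\pi m}$ for $m\ge1$. The substitution $w\mapsto1/\bar w$ keeps the Dirichlet integral and the boundary values, and turns $U$ into a function continuous on the closed unit disc and $W^{1,2}_{loc}$ inside. Let $a_m(\rho)$ be its Fourier coefficients on $|w|=\rho$. They are continuous on $[0,1]$, locally absolutely continuous on $(0,1)$, $a_m(1)=c_m$, and $a_m(0)=0$ for $m\ne0$. In polar coordinates,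 using $\rho|a'|^2+\frac{m^2}\rho|a|^2\ge2|m||aa'|$ and $|a_m(1)|^2\le\int_0^12|a_ma_m'|d\rho$ for $m\neq0$,
$$\tfrac12\int|\nabla U|^2=\pi\sum_m\int_0^1\Big(\rho|a_m'|^2+\frac{m^2}\rho|a_m|^2\Big)d\rho\ge\pi\sum_m|m||c_m|^2=\|x\|^2+\|Cx\|^2 .$$
Comparing, $\|x\|^2+\|Cx\|^2\le K(\|x\|^2-\|Cx\|^2)$, so $\|Cx\|^2\le\frac{K-1}{K+1}\|x\|^2$.

Consequently $P_x=\sum x_jf_j$ converges in $L^2(G)$ for every $x\in\ell^2$, (8) extends to $\ell^2$, and with $A=I-C^*C\ge(1-k_0^2)I$ polarization gives $\langle P_x,P_y\rangle_G=\langle Ax,y\rangle$.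

**Step 7: linear algebra.** The purpose is to express $p_{N-1}(z)$ through $C$. Let $P_N$ be the projection onto the first $N$ coordinates, $A_N=P_NAP_N=I-B_N$ on $\mathbb C^N$, $B_N=P_NC^*CP_N$, $X_N=(f_j(z))_{j\le N}$. Write $p_{N-1}=\sum_{j\le N}c_jf_j$. Orthogonality to $f_1,\dots,f_{N-1}$ says $A_N(c_j)$ is a multiple of $e_N$. Norm $1$ and the positive leading coefficient fix the multiple:
$$(c_j)=\tau_NA_N^{-1}e_N,\qquad\tau_N=\big((A_N^{-1})_{NN}\big)^{-1/2}.$$
Evaluating at $z$ and using $A_N^{-1}=I+B_NA_N^{-1}$,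
$$p_{N-1}(z)=\tau_N\langle e_N,A_N^{-1}\overline{X_N}\rangle=\tau_N\big[f_N(z)+\langle Ce_N,CA_N^{-1}\overline{X_N}\rangle\big].\tag{18}$$
Also, $\sum_{j<N}|p_j(z)|^2=\sup|P(z)|^2/\|P\|_G^2$ over polynomials $P\ne0$ of degree $\le N-1$, and $P_x(z)=\langle x,\overline{X_N}\rangle$, so
$$\sum_{j<N}|p_j(z)|^2=\sup_{0\ne x\in\mathbb C^N}\frac{|\langle x,\overline{X_N}\rangle|^2}{\langle A_Nx,x\rangle}=\langle A_N^{-1}\overline{X_N},\overline{X_N}\rangle.\tag{19}$$

## The Faber part of $p_n(z)$ is the conjectured formula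

**Step 8: asymptotics of $f_j(z)$.** The purpose is to evaluate the first term in (18). By (4) with $\zeta=z$ and an integration by parts, for $r>1$,
$$\frac{F_j'(z)}j=\frac1{2\pi i}\oint_{|w|=r}\frac{w^{j-1}}{\psi(w)-z}dw=\frac1{2\pi ij}\oint_{|w|=r}\frac{\psi'(w)w^j}{(\psi(w)-z)^2}dw .$$
As in Step 3, deform to the unit circle, but keep an indentation at $w_0$: the contour is $w=w_0e^{s/j}$ with $s=iy$, $1\le|y|\le\pi j$, together with $|s|=1$, $\operatorname{Re}s\ge0$. On $|s|\ge\delta j$ the denominator is bounded below and $\psi'$ is integrable, so this part contributes $O(1/j)=o(j^{\omega-1})$, since $\omega>0$. On $|s|\le\delta j$ we have $dw=w\,ds/j$ and $w^j=w_0^je^s$. By (15) the integrand $\frac1{j^2}\frac{w\psi'(w)}{(\psi(w)-z)^2}w^j$ in $ds$ is asymptotically $j^{\omega-1}\omega\kappa w_0^j\,s^{-\omega-1}e^s$, and by (16), after division by $j^{\omega-1}$, it has the majorant $c|s|^{-\omega-1}$. Dominated convergence gives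
$$\frac{F_j'(z)}j=j^{\omega-1}\kappa w_0^j\Big[\frac\omega{2\pi i}\int e^ss^{-\omega-1}ds+o(1)\Big],$$
the integral along $i\mathbb R$ with a detour to the right of $0$. By Hankel's formula it equals $2\pi i/\mathbf\Gamma(\omega+1)$. Since $f_j=\sqrt{j/\pi}\,F_j'/j$ and $\omega/\mathbf\Gamma(\omega+1)=1/\mathbf\Gamma(\omega)$,
$$f_j(z)=\frac{\kappa w_0^jj^{\omega-1/2}}{\sqrt\pi\,\mathbf\Gamma(\omega)}(1+o(1)).\tag{20}$$
With $j=n+1$ this is the main term of (11). So the conjecture says exactly $p_n(z)\sim f_{n+1}(z)$, and by (18) the question is what $\tau_N$ and $\langle Ce_N,CA_N^{-1}\overline{X_N}\rangle$ do.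

## The last column of $C$, and why norms alone do not decide

We show $\|Ce_n\|^2=O(1/n)$, from which $\tau_n\to1$ follows.

**Step 9: reduction to an extension problem.** The purpose is to trade $(Cx)_n$ for a boundary integral and then for a $\bar\partial$ estimate. For finitely supported $x$, Step 3 and (7) give
$$\frac1{2\pi i}\oint_\Gamma P_x\Phi^nd\zeta=\frac1{2\pi i}\oint_{|u|=r}(F\circ\psi)'(u)u^ndu=-\sqrt{n/\pi}\,(Cx)_n .$$
By symmetry of $C$, $\sup_{\|x\|\le1}|(Cx)_n|=\|Ce_n\|$, and $\|P_x\|_G\le\|x\|$. So it suffices to show $|\oint_\Gamma P\Phi^nd\zeta|\le c\|P\|_G$ for polynomials $P$. For this it suffices to construct $\chi_n\in C(\overline G)$, smooth on $\overline G\setminus\{z_q\}$, with $\chi_n=\Phi^n$ on $\Gamma$ and $\|\bar\partial\chi_n\|_{L^2(G)}\le c$. Indeed, apply Green's formula outside discs of radius $\rho$ about the $z_q$. The extra boundary terms are $O(\rho)$ because $P\chi_n$ is bounded, so $\oint_\Gamma P\chi_nd\zeta=2i\int_GP\,\bar\partial\chi_n\,dA$,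 and Cauchy–Schwarz finishes.

**Step 10: reflecting $\Phi$ into $G$ near each arc.** The purpose is to have holomorphic local extensions of $\Phi|_\Gamma$ that are small inside. Let $T_l^\pm$ be the images under $\gamma_l$ of $\{0<x<1,\ 0<\pm y<\varepsilon x(1-x)\}$. For small $\varepsilon$ they do not meet $\Gamma$, and $\overline{T_l^+\cup T_l^-}$ for different $l$ meet only at common endpoints. Near $z_q$ these sets lie in curved sectors of opening $O(\varepsilon)$ about the two arcs, whose tangent directions at $z_q$ are distinct. The remaining compact parts of different arcs are a positive distance apart, and one decreases $\varepsilon$. So each $T_l^\pm$ lies in $G$ or in $\Omega$. Near an inner point of $\Gamma_l$ the sets $T_l^\pm$ are the two sides of $\Gamma$, and both $G$ and $\Omega$ accumulate there, so the two lie on different sides. Replacing $\gamma_l(\cdot)$ by $\gamma_l(1-\cdot)$ if necessary, $T_l^+\subset G$, $T_l^-\subset\Omega$. Let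 $R_l=\gamma_l\circ\overline{\,\cdot\,}\circ\gamma_l^{-1}$ and
$$\Phi_l:=1/\overline{\Phi\circ R_l}\quad\text{on }\overline{T_l^+}.$$
Then $\Phi_l$ is holomorphic in $T_l^+$, smooth up to the open arc, $|\Phi_l|\le1$, and $\Phi_l=\Phi$ on $\Gamma_l$ because $|\Phi|=1$ there. Let $z_q$ be the endpoint of $\Gamma_l$ nearest to $\zeta$, $d=|\zeta-z_q|$. We claim
$$|\Phi_l(\zeta)-\Phi(z_q)|\le c\,d^{1/\omega_q},\tag{21}$$
$$|\Phi_l(\zeta)|\le e^{-c\,d^{1/\omega_q}}\quad\text{if }\zeta=\gamma_l(x+iy),\ \tfrac12\le\tfrac y{\varepsilon x(1-x)}\le\tfrac34.\tag{22}$$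
For (21) put $w=\Phi(R_l\zeta)$. Then $|1/\bar w-w_q|=|w-w_q|/|w|\le|w-w_q|$, as $|w_q|=1\le|w|$. Near $z_q$ use (9) and $|R_l\zeta-z_q|\le cd$. Elsewhere (21) is trivial. For (22) near $z_q$, $R_l\zeta$ lies in $\Omega$ at a positive angle from both sides of $\Gamma$. By Step 1 at $z_q$, $v=\Phi(R_l\zeta)/w_q-1$ satisfies $|\arg v|\le\frac\pi2-\delta'$, so $|1+v|\ge1+\operatorname{Re}v\ge1+c|v|\ge1+c\,d^{1/\omega_q}$, and $|\Phi_l|=1/|1+v|$. Away from the endpoints (22) follows by compactness from $|\Phi_l|<1$.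

**Step 11: the function $\chi_n$.** The purpose is to glue $\Phi_l^n$ near the arcs to constants at the corners, at the scale $d\approx n^{-\omega_q}$. Let $\theta$ be smooth, $0\le\theta\le1$, $\theta=1$ on $(-\infty,\frac12]$, $\theta=0$ on $[\frac34,\infty)$. Put $\eta_l(\gamma_l(x+iy))=\theta\big(\frac y{\varepsilon x(1-x)}\big)$ on $T_l^+$ and the open arc, $\eta_l=0$ elsewhere. It is smooth on $\overline G\setminus\{z_q\}$, $|\nabla\eta_l|\le c/d$, and $\nabla\eta_l$ is supported in the region of (22). For large $n$ let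
$$\mathcal B_n(\zeta)=\sum_q\Phi(z_q)^n\theta\big(n|\zeta-z_q|^{1/\omega_q}\big),\qquad\chi_n=\mathcal B_n+\sum_l\eta_l(\Phi_l^n-\mathcal B_n).$$
On the open arc $\Gamma_l$ we have $\eta_l=1$ and the other $\eta$'s vanish, so $\chi_n=\Phi^n$. At $z_q$ both $\mathcal B_n$ and $\Phi_l^n$ tend to $\Phi(z_q)^n$, so $\chi_n$ is continuous. Since $\Phi_l^n$ is holomorphic,
$$\bar\partial\chi_n=\Big(1-\sum_l\eta_l\Big)\bar\partial\mathcal B_n+\sum_l(\Phi_l^n-\mathcal B_n)\bar\partial\eta_l .$$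
Near $z_q$, with $\varpi=\omega_q$, we estimate the square integrals:

- First term: $\int|\nabla\mathcal B_n|^2dA\le cn^2\int_0^{n^{-\varpi}}r^{2/\varpi-2}\,r\,dr=O(1)$.
- Where $nd^{1/\varpi}\le\frac12$: $\mathcal B_n=\Phi(z_q)^n$, so by (21) $|\Phi_l^n-\mathcal B_n|\le n|\Phi_l-\Phi(z_q)|\le cnd^{1/\varpi}$. Together with $|\nabla\eta_l|\le c/d$ this contributes $O\big(n^2\int_0^{n^{-\varpi}}r^{2/\varpi-1}dr\big)=O(1)$.
- Where $\frac12\le nd^{1/\varpi}\le1$: $|\Phi_l^n-\mathcal B_n|\le2$, contributing $O\big(\int_{(2n)^{-\varpi}}^{n^{-\varpi}}\frac{dr}r\big)=O(1)$.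
- Where $nd^{1/\varpi}\ge1$: $\mathcal B_n=0$, and by (22) the contribution is $O\big(\int_{n^{-\varpi}}^\infty e^{-cnr^{1/\varpi}}\frac{dr}r\big)=O(1)$, as the substitution $t=nr^{1/\varpi}$ shows.

Away from the $z_q$, $\bar\partial\chi_n$ is exponentially small by (22). Hence
$$\|Ce_n\|^2=O(1/n).\tag{23}$$

**Step 12: $\tau_n\to1$.** This disposes of the factor in (18). From $A_n^{-1}=I+B_n+B_nA_n^{-1}B_n$, $(B_n)_{nn}=\|Ce_n\|^2$, $\|B_ne_n\|\le k_0\|Ce_n\|$ and $\|A_n^{-1}\|\le(1-k_0^2)^{-1}$ we get $(A_n^{-1})_{nn}=1+O(1/n)$, so $\tau_n\to1$.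

At this stage it looks as if the conjecture should follow. The coefficient vector of $p_{N-1}$ is $\tau_NA_N^{-1}e_N$, and $A_N^{-1}e_N-e_N=A_N^{-1}B_Ne_N$ has norm $O(N^{-1/2})$. So $\|p_{N-1}-f_N\|_G=O(N^{-1/2})$: in $L^2(G)$, $p_{N-1}$ is $f_N$ with a vanishing error. To pass to the value at $z$ one applies Cauchy–Schwarz in (18). By (20), $\|X_N\|\le cN^\omega$, so
$$|\langle Ce_N,CA_N^{-1}\overline{X_N}\rangle|\le c\,N^{-1/2}N^\omega .$$
This is $N^{\omega-1/2}$, exactly the order of $f_N(z)$, so the argument stops here: the bound neither removes the correction nor shows that it survives. What must be known is the limiting angle between the vectors $\sqrt N\,Ce_N$ and $N^{-\omega}CA_N^{-1}\overline{X_N}$. In (20) the index enters as $j^{\omega-1/2}=N^{\omega-1/2}(j/N)^{\omega-1/2}$, so these vectors should be read as functions of $t=j/N\in(0,\infty)$, and $C$ should be replaced by its limit in that variable. We first describe the limit.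

## The limit operator $\mathcal C$ and its one-signed kernel

For $g\in L^2(0,\infty)$ let $\tilde g(x)=e^{-x/2}g(e^{-x})$ and
$$\hat g(\tau)=\frac1{\sqrt{2\pi}}\int_{\mathbb R}\tilde g(x)e^{i\tau x}dx=\frac1{\sqrt{2\pi}}\int_0^\infty g(t)t^{-1/2-i\tau}dt ,$$
a unitary map onto $L^2(\mathbb R)$ (a Mellin transform). For instance, for $\phi_\alpha(t)=\sqrt t\,e^{-\alpha t}$, $\alpha>0$,
$$\hat\phi_\alpha(\tau)=\frac1{\sqrt{2\pi}}\mathbf\Gamma(1-i\tau)\alpha^{i\tau-1},\qquad|\mathbf\Gamma(1-i\tau)|^2=\frac{\pi\tau}{\sinh\pi\tau}.$$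
For any $\alpha_0$ the span of $\{\phi_\alpha:\alpha\ne\alpha_0\}$ is dense in $L^2(0,\infty)$: if $g$ is orthogonal to it, the Laplace transform of $\sqrt t\,\overline{g}$ vanishes at all $\alpha\neq\alpha_0$, hence everywhere by continuity, and $g=0$. The functions $\phi_\alpha$ serve as test functions because their discrete versions turn $C$ into the closed forms (4)–(6).

**Step 13: definition and kernel.** The purpose is the sign of the kernel. Define $\mathcal C$ by $\widehat{\mathcal Cg}=m\hat g$,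
$$m(\tau)=\frac{\sinh(\pi\tau-\pi\tau/\omega)}{\sinh(\pi\tau/\omega)}=\sinh(\pi\tau)\big[\coth(\pi\tau/\omega)-\coth(\pi\tau)\big].\tag{24}$$
$m$ is real, even, bounded, and exponentially decaying, since $|\omega-1|<1$. We need, for $|a|<b$,
$$\int_{\mathbb R}\frac{\sinh a\tau}{\sinh b\tau}e^{ix\tau}d\tau=\frac\pi b\,\frac{\sin(\pi a/b)}{\cosh(\pi x/b)+\cos(\pi a/b)}.$$
For $x>0$ push the line up through the heights $(k+\frac12)\pi/b$, where $|\sinh b\tau|=\cosh(b\operatorname{Re}\tau)$. The poles $i\pi k/b$, $k\ge1$, give, with $q=e^{-\pi x/b}$, $\phi=\pi a/b$, the value $-\frac{2\pi}b\sum_{k\ge1}(-q)^k\sin k\phi=\frac{2\pi}b\frac{q\sin\phi}{1+2q\cos\phi+q^2}$, as claimed. Evenness and continuity give all $x$. With $b=\pi/\omega$, $a/b=\omega-1$, and because multiplication by $m$ is convolution of $\tilde g$ with $c_0(x)=\frac1{2\pi}\int m(\tau)e^{-ix\tau}d\tau$, we get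
$$(\mathcal Cg)(t)=\int_0^\infty c(t,s)g(s)ds,\quad c(t,s)=\frac{c_0(\log\frac ts)}{\sqrt{ts}},\quad c_0(x)=\frac1{2\pi}\,\frac{-\omega\sin\pi\omega}{\cosh\omega x-\cos\pi\omega}.\tag{25}$$
So $\mathcal C$ is self-adjoint with real kernel. Since $\cos\pi\omega<1$ for $0<\omega<2$, the denominator is positive: for $\omega\ne1$ the kernel is everywhere nonzero with the sign of $\omega-1$. For $\omega=1$, $\mathcal C=0$.

**Step 14: matrix elements.** This identifies $\mathcal C$ with what (6) will produce. For $\alpha\ne\beta$,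
$$\langle\mathcal C\phi_\alpha,\phi_\beta\rangle=h(\alpha,\beta):=\frac1{(\alpha-\beta)^2}-\frac{\omega^2(\alpha\beta)^{\omega-1}}{(\alpha^\omega-\beta^\omega)^2}.\tag{26}$$
With $x=\log(\alpha/\beta)$, the left side times $\alpha\beta$ is $\frac1{2\pi}\int m(\tau)\frac{\pi\tau}{\sinh\pi\tau}e^{ix\tau}d\tau$. Inserting (24), using evenness and $\coth y=1+2\sum_{j\ge1}e^{-2jy}$ for $y>0$, it becomes
$$\tfrac12\int_{\mathbb R}\tau\big[\coth\tfrac{\pi\tau}\omega-\coth\pi\tau\big]e^{ix\tau}d\tau=2\sum_{j\ge1}\int_0^\infty\tau(e^{-2\pi j\tau/\omega}-e^{-2\pi j\tau})\cos(x\tau)\,d\tau,$$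
where sum and integral may be exchanged since $\int_0^\infty\tau e^{-a\tau}d\tau=a^{-2}$. Here $\int_0^\infty\tau e^{-a\tau}\cos x\tau\,d\tau=\operatorname{Re}(a-ix)^{-2}=\frac{a^2-x^2}{(a^2+x^2)^2}$. The expansion $\frac1{4\sinh^2(x/2)}=\sum_{j\in\mathbb Z}(x+2\pi ij)^{-2}$ gives
$$2\sum_{j\ge1}\frac{a^2-x^2}{(a^2+x^2)^2}\Big|_{a=2\pi j}=\frac1{x^2}-\frac1{4\sinh^2(x/2)},$$
and by scaling the sum for $a=2\pi j/\omega$ is $\frac1{x^2}-\frac{\omega^2}{4\sinh^2(\omega x/2)}$. The difference is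
$$\frac1{4\sinh^2(x/2)}-\frac{\omega^2}{4\sinh^2(\omega x/2)}=\alpha\beta\,h(\alpha,\beta).$$

**Step 15: norms.** This identifies $\|\mathcal C\phi_\alpha\|$ with an area integral over the cone $W$:
$$\|\phi_\alpha\|^2-\|\mathcal C\phi_\alpha\|^2=\frac{\omega^2}{\pi\alpha^2}\int_W\frac{dA(\eta)}{|1-\eta|^4}.\tag{27}$$
By $\sinh^2a-\sinh^2b=\sinh(a+b)\sinh(a-b)$,
$$\sigma(\tau):=1-m(\tau)^2=\frac{\sinh(\pi\tau)\sinh(\pi\tau(\frac2\omega-1))}{\sinh^2(\pi\tau/\omega)}.\tag{28}$$
So the left side of (27) is $\frac1{2\alpha^2}\int\sigma(\tau)\frac{\tau}{\sinh\pi\tau}d\tau=\frac{\omega^2}{2\alpha^2}\int_{\mathbb R}\frac{\xi\sinh((2-\omega)\pi\xi)}{\sinh^2\pi\xi}d\xi$, with $\tau=\omega\xi$. For the right side put $\eta=-re^{i\theta}$, $|\theta|<(2-\omega)\frac\pi2<\pi$, so $|1-\eta|=|1+re^{i\theta}|$. Rotating the ray of integration to the positive axis (no pole is crossed, since $|\theta|<\pi$),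
$$\int_0^\infty\frac{r^{i\xi}dr}{(1+re^{i\theta})^2}=e^{-i\theta(1+i\xi)}\int_0^\infty\frac{\rho^{i\xi}d\rho}{(1+\rho)^2}=e^{-i\theta(1+i\xi)}\mathbf\Gamma(1+i\xi)\mathbf\Gamma(1-i\xi)=e^{-i\theta(1+i\xi)}\frac{\pi\xi}{\sinh\pi\xi}.$$
Plancherel's theorem in the variable $\log r$ says $\int_0^\infty|f|^2r\,dr=\frac1{2\pi}\int\big|\int_0^\infty f(r)r^{i\xi}dr\big|^2d\xi$. Hence $\int_0^\infty\frac{r\,dr}{|1+re^{i\theta}|^4}=\frac1{2\pi}\int e^{2\theta\xi}\frac{\pi^2\xi^2}{\sinh^2\pi\xi}d\xi$. Integrating over $|\theta|<(2-\omega)\frac\pi2$, with $\int e^{2\theta\xi}d\theta=\frac{\sinh((2-\omega)\pi\xi)}\xi$, gives $\int_W|1-\eta|^{-4}dA=\frac\pi2\int\frac{\xi\sinh((2-\omega)\pi\xi)}{\sinh^2\pi\xi}d\xi$, and (27) follows.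

**Step 16: the kernel at $t=1$.** This will identify the limit of the last column, which sits at $j/n=1$. For $\beta>0$,
$$\int_0^\infty c(1,s)\phi_\beta(s)ds=\ell(\beta):=-\frac{\omega^2\beta^{\omega-1}}{2\pi i}\int_{i\mathbb R}\frac{s^{\omega-1}e^s}{(s^\omega-\beta^\omega)^2}ds.\tag{29}$$
The function $h(\cdot,\beta)$ is analytic in $\operatorname{Re}s>0$: if $\operatorname{Re}s\ge0$ and $s^\omega=\beta^\omega$, then $|s|=\beta$ and $\omega\arg s\in2\pi\mathbb Z$ with $|\omega\arg s|<\pi$, so $s=\beta$. With $x=\log(s/\beta)$, $s\beta h(s,\beta)=\frac1{4\sinh^2(x/2)}-\frac{\omega^2}{4\sinh^2(\omega x/2)}$, in which the poles $x^{-2}$ cancel and, both terms being even in $x$, there is no $x^{-1}$ term. Moreover $h(s,\beta)$ is $O(|s|^{\omega-1})+O(1)$ at $0$, $O(|s|^{-1-\min(1,\omega)})$ at $\infty$, and continuous on $i\mathbb R\setminus\{0\}$. So $H_\beta(t)=\frac1{2\pi i}\int_{i\mathbb R}h(s,\beta)e^{st}ds$ is bounded and continuous in $t\ge 0$. By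 Fubini, and by Cauchy's theorem closing to the right (the arcs at $0$ and $\infty$ contribute nothing by the bounds just given),
$$\int_0^\infty H_\beta(t)e^{-\alpha t}dt=\frac1{2\pi i}\int_{i\mathbb R}\frac{h(s,\beta)}{\alpha-s}ds=h(\alpha,\beta).$$
By (26), $\int_0^\infty\sqrt t\,(\mathcal C\phi_\beta)(t)e^{-\alpha t}dt=h(\alpha,\beta)$ for $\alpha\neq\beta$. Uniqueness of Laplace transforms gives $\sqrt t(\mathcal C\phi_\beta)(t)=H_\beta(t)$ almost everywhere. By (25) the left side is represented by $\int_0^\infty c_0(\log\frac ts)e^{-\beta s}ds$, continuous in $t>0$ by dominated convergence, so with this representative equality holds for every $t>0$. At $t=1$ the term $\frac1{2\pi i}\int_{i\mathbb R}\frac{e^s}{(s-\beta)^2}ds$ of $H_\beta(1)$ vanishes, as one sees by closing to the left, and what remains is $\ell(\beta)$.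

## $C$ at scale $n$ converges to $\mathcal C$

Define isometries $V_n,V_n':\ell^2\to L^2(0,\infty)$ by
$$V_ne_j=w_0^j\sqrt n\,1_{((j-1)/n,\,j/n]},\qquad V_n'e_j=\overline{w_0}^{\,j}\sqrt n\,1_{((j-1)/n,\,j/n]},\qquad\mathcal C_n=V_n'CV_n^*.$$
The phases absorb the factor $w_0^j$ of (20), and $\|\mathcal C_n\|\le k_0<1$. We prove that $\mathcal C_n\to\mathcal C$ and $\mathcal C_n^*\to\mathcal C$ strongly.

**Step 17: weak convergence.** The purpose is to compute matrix elements with (6). Let $u=w_0e^{\alpha/n}$, $v=w_0e^{\beta/n}$ and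
$$(x_\alpha)_j=n^{-1/2}(j/n)^{1/2}u^{-j},\qquad(y_\beta)_k=n^{-1/2}(k/n)^{1/2}\,\overline v^{\,-k}.$$
On $((j-1)/n,j/n]$ the function $V_nx_\alpha$ equals $(j/n)^{1/2}e^{-\alpha j/n}$, and $V_n'y_\beta$ equals $(j/n)^{1/2}e^{-\beta j/n}$. So $V_nx_\alpha\to\phi_\alpha$ and $V_n'y_\beta\to\phi_\beta$ in $L^2$, with majorants $(t+1)^{1/2}e^{-\alpha t}$ and $(t+1)^{1/2}e^{-\beta t}$. For $\alpha\ne\beta$, (6) and (15) give
$$\langle\mathcal C_nV_nx_\alpha,V_n'y_\beta\rangle=\langle Cx_\alpha,y_\beta\rangle=n^{-2}\sum_{j,k}jk\,b_{jk}u^{-j}v^{-k}=\frac{uv}{n^2}\Big[\frac1{(u-v)^2}-\frac{\psi'(u)\psi'(v)}{(\psi(u)-\psi(v))^2}\Big]\to h(\alpha,\beta).$$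
Indeed $n^2(u-v)^2/(uv)\to(\alpha-\beta)^2$, and in the second term the factors $\kappa^{-2}n^{-2\omega}$ cancel. By (26) the limit is $\langle\mathcal C\phi_\alpha,\phi_\beta\rangle$. Since the operators are uniformly bounded and $\{\phi_\beta:\beta\ne\alpha\}$ spans a dense subspace, $\mathcal C_n\phi_\alpha\to\mathcal C\phi_\alpha$ weakly.

**Step 18: convergence of norms.** The purpose is to upgrade weak to strong, using the Gram identity (8). By (4),
$$P_{x_\alpha}(\zeta)=\frac1{n\sqrt\pi}\sum_ju^{-j}F_j'(\zeta)=\frac1{n\sqrt\pi}\,\frac{u\psi'(u)}{(\psi(u)-\zeta)^2}.$$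
In $\|P_{x_\alpha}\|_G^2$ substitute $\zeta=z+\kappa^{-1}n^{-\omega}\eta$. By Step 1 the indicator of the rescaled domain $\kappa n^\omega(G-z)$ converges to $1_W$ almost everywhere. By (15) the integrand in $dA(\eta)$ converges to $\frac{\omega^2\alpha^{2\omega-2}}{\pi|\alpha^\omega-\eta|^4}$. By (17) and (16) it is at most $c(1+|\eta|)^{-4}$ on the rescaled domain. Hence, by dominated convergence and scaling the cone $W$,
$$\|P_{x_\alpha}\|_G^2\to\frac{\omega^2\alpha^{2\omega-2}}\pi\int_W\frac{dA(\eta)}{|\alpha^\omega-\eta|^4}=\frac{\omega^2}{\pi\alpha^2}\int_W\frac{dA(\eta)}{|1-\eta|^4}.$$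
With (8) and (27), $\|\mathcal C_nV_nx_\alpha\|^2=\|Cx_\alpha\|^2=\|x_\alpha\|^2-\|P_{x_\alpha}\|_G^2\to\|\mathcal C\phi_\alpha\|^2$, and since $V_nx_\alpha\to\phi_\alpha$, also $\|\mathcal C_n\phi_\alpha\|\to\|\mathcal C\phi_\alpha\|$. Weak convergence together with convergence of norms gives $\mathcal C_n\phi_\alpha\to\mathcal C\phi_\alpha$ in norm. By density and uniform boundedness $\mathcal C_n\to\mathcal C$ strongly. In particular $\|\mathcal C\|\le k_0<1$.

**Step 19: adjoints.** The purpose is to control products $\mathcal C_n^*\mathcal C_n$. Let $J,J_0$ be complex conjugation on $L^2(0,\infty)$ and $\ell^2$. Then $V_n'=JV_nJ_0$ and $C^*=\overline C=J_0CJ_0$, so $\mathcal C_n^*=V_n\overline C\,V_n'^*=J\mathcal C_nJ\to J\mathcal CJ=\mathcal C$ strongly, since the kernel of $\mathcal C$ is real.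

**Step 20: passing to inverses.** The purpose is the limit of $A_n^{-1}\overline{X_n}$. Let $\mathbf 1$ be multiplication by $1_{(0,1]}$, so $\mathbf 1V_n=V_nP_n$. On $L^2(0,1)$ put
$$\mathcal A_n=\mathbf 1(I-\mathcal C_n^*\mathcal C_n)\mathbf 1,\qquad\mathcal A=\mathbf 1(I-\mathcal C^2)\mathbf 1 .$$
Both are $\ge1-k_0^2$, and $\mathcal A_n\to\mathcal A$ strongly. From $\mathcal A_n^{-1}-\mathcal A^{-1}=\mathcal A_n^{-1}(\mathcal A-\mathcal A_n)\mathcal A^{-1}$ also $\mathcal A_n^{-1}\to\mathcal A^{-1}$ strongly. Since $\mathcal C_n^*\mathcal C_n=V_nC^*CV_n^*$, for $x\in\mathbb C^n$ we have $\mathcal A_nV_nx=V_nA_nx$, that is, $V_nA_n^{-1}x=\mathcal A_n^{-1}V_nx$. By (20), on $((j-1)/n,j/n]$ the function $n^{-\omega}V_n\overline{X_n}$ equals $\frac{\overline\kappa}{\sqrt\pi\,\mathbf\Gamma(\omega)}(j/n)^{\omega-1/2}(1+o(1))$ as $j\to\infty$. With the majorant $c(1+t^{\omega-1/2})$, square integrable on $(0,1)$ because $\omega>0$,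
$$n^{-\omega}V_n\overline{X_n}\to\frac{\overline\kappa}{\sqrt\pi\,\mathbf\Gamma(\omega)}\,e\ \text{ in }L^2(0,1),\qquad e(t)=t^{\omega-1/2}.\tag{30}$$
Put $g:=\mathcal A^{-1}e$ (extended by $0$ to $(1,\infty)$). Since $V_n'Cx=\mathcal C_nV_nx$,
$$n^{-\omega}V_nA_n^{-1}\overline{X_n}\to\frac{\overline\kappa}{\sqrt\pi\,\mathbf\Gamma(\omega)}\,g,\qquad n^{-\omega}V_n'CA_n^{-1}\overline{X_n}\to\frac{\overline\kappa}{\sqrt\pi\,\mathbf\Gamma(\omega)}\,\mathcal Cg\quad\text{in norm}.\tag{31}$$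

## The last column at scale $n$

**Step 21: weak limit of $\sqrt n\,V_n'Ce_n$.** This is the other vector in the inner product of (18). The sequence is bounded by (23), so we only need its pairings with $V_n'y_\beta$. With $v=w_0e^{\beta/n}$, by (5), for $1<r<|v|$,
$$\sqrt n\,\langle Ce_n,y_\beta\rangle=\sum_kk\,b_{kn}v^{-k}=\frac1{2\pi i}\oint_{|w|=r}Q_v(w)w^{n-1}dw=-\frac1{2\pi in}\oint_{|w|=r}Q_v'(w)w^ndw .$$
(The coefficient integral does not depend on $r>1$, as $Q_v$ is analytic in $|w|>1$ with a removable singularity at $v$.) Here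
$$Q_v'(w)=-\frac v{(w-v)^2}+\frac{v\psi'(v)\psi'(w)}{(\psi(w)-\psi(v))^2}.$$
By Step 3 the contour may be moved to $|w|=1$, where $\oint\frac{v\,w^n}{(w-v)^2}dw=0$ because $|v|>1$. So
$$\sqrt n\,\langle Ce_n,y_\beta\rangle=-\frac{v\psi'(v)}n\,\frac1{2\pi i}\oint_{|w|=1}\frac{\psi'(w)w^n}{(\psi(w)-\psi(v))^2}dw .$$
Substitute $w=w_0e^{s/n}$, $s\in i\mathbb R$, $|s|\le\pi n$. For $|s|\le\delta n$, (16) and (17) with $\zeta=\psi(w)\in\Gamma$ bound the integrand in $ds$, prefactor included, by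
$$\frac{c}{n^2}\cdot\frac{n^{1-\omega}(|s|/n)^{\omega-1}}{(n^{-\omega}+(|s|/n)^\omega)^2}=c\,\frac{|s|^{\omega-1}}{(1+|s|^\omega)^2},$$
which is integrable. For $|s|\ge\delta n$ the denominator is bounded below and $\psi'$ is integrable, so the contribution is $O(n^{-1}n^{1-\omega})=O(n^{-\omega})$. By (15) and dominated convergence,
$$\overline{w_0}^{\,n}\sqrt n\,\langle Ce_n,y_\beta\rangle\to\ell(\beta).$$
Put $\rho(s)=c(1,s)$. It lies in $L^2(0,\infty)$ because $\int_0^\infty\rho^2ds=\int_{\mathbb R}c_0^2dx$. By (29), $\ell(\beta)=\langle\rho,\phi_\beta\rangle$. Since $V_n'y_\beta\to\phi_\beta$ and the $\phi_\beta$ span a dense subspace,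
$$\overline{w_0}^{\,n}\sqrt n\,V_n'Ce_n\rightharpoonup\rho\quad\text{weakly in }L^2(0,\infty).\tag{32}$$

## Positivity of the correction term

**Step 22: the asymptotic formula and the disproof.** Here the pieces are inserted in (18). By (31) and (32) (strong against weak convergence),
$$\langle Ce_N,CA_N^{-1}\overline{X_N}\rangle=N^{\omega-1/2}\big\langle\sqrt N\,V_N'Ce_N,\;N^{-\omega}V_N'CA_N^{-1}\overline{X_N}\big\rangle=\frac{\kappa w_0^NN^{\omega-1/2}}{\sqrt\pi\,\mathbf\Gamma(\omega)}\{\langle\rho,\mathcal Cg\rangle+o(1)\}.$$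
With (20), $\tau_N\to1$ and $N=n+1$,
$$p_n(z)=\frac{\kappa\,w_0^{n+1}(n+1)^{\omega-1/2}}{\sqrt\pi\,\mathbf\Gamma(\omega)}\{\Lambda+o(1)\},\qquad\Lambda=1+\langle\rho,\mathcal Cg\rangle,\quad g=\mathcal A^{-1}e.\tag{33}$$

If $\omega=1$, then $\mathcal C=0$, $\Lambda=1$, and since $\frac1{\mathbf\Gamma(\omega)}=\frac\omega{\mathbf\Gamma(\omega+1)}$ the conjectured formula holds at $z$.

If $\omega\ne1$, the kernel of $\mathbf 1\mathcal C^2\mathbf 1$ is positive, being an integral of products of two numbers of the same sign, and its norm is $<1$. So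
$$g=\sum_{j\ge0}(\mathbf 1\mathcal C^2\mathbf 1)^je\ge e>0\quad\text{on }(0,1).$$
By (25) both $\mathcal Cg$ and $\rho$ have strictly the sign of $\omega-1$ on $(0,\infty)$. Hence $\langle\rho,\mathcal Cg\rangle>0$ and $\Lambda>1$. In the conjectured formula $\beta_n(z)\to\Lambda-1>0$, so it fails at every corner with $\omega\neq1$. What remains is the value of $\Lambda$.

## The value of $\Lambda$ by Wiener–Hopf factorization

**Step 23: $\Lambda^2$ as a quadratic form.** The purpose is to avoid computing $g$. By (19), (30) and (31), $\sum_{j<n}|p_j(z)|^2=\langle V_nA_n^{-1}\overline{X_n},V_n\overline{X_n}\rangle\sim\frac{|\kappa|^2n^{2\omega}}{\pi\,\mathbf\Gamma(\omega)^2}\langle\mathcal A^{-1}e,e\rangle$. By (33), summing $(j+1)^{2\omega-1}$ with $2\omega-1>-1$, it is also $\sim\frac{|\kappa|^2\Lambda^2}{\pi\,\mathbf\Gamma(\omega)^2}\cdot\frac{n^{2\omega}}{2\omega}$. Hence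
$$\Lambda^2=2\omega\,\langle\mathcal A^{-1}e,e\rangle.\tag{34}$$
The second form of the sum, with $n+1$ in place of $n$, is also (13).

**Step 24: a Toeplitz operator.** The purpose is to invert $\mathcal A$ on $e$ explicitly. Let $H^2$ be the Hardy space of the upper half-plane, regarded as a subspace of $L^2(\mathbb R)$ with orthogonal projection $P_+$, and $T_f=P_+f$ on $H^2$ the Toeplitz operator with bounded symbol $f$. Evaluation at $\lambda$ in the half-plane is given by $k_\lambda(\tau)=\frac{i}{2\pi(\tau-\overline\lambda)}$, that is, $\langle h,k_\lambda\rangle=h(\lambda)$ for $h\in H^2$. For $f\in H^\infty$, $\langle T_{\overline f}k_\lambda,h\rangle=\langle k_\lambda,fh\rangle=\overline{f(\lambda)}\langle k_\lambda,h\rangle$, so $T_{\overline f}k_\lambda=\overline{f(\lambda)}k_\lambda$.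

If $g$ lives on $(0,1)$, then $\tilde g$ lives on $x>0$. By the Paley–Wiener theorem $g\mapsto\hat g$ carries $L^2(0,1)$ unitarily onto $H^2$. It carries $\mathcal A$ to $T_\sigma$ with $\sigma=1-m^2$ from (28). It carries $e$, for which $\tilde e(x)=e^{-\omega x}$ on $x>0$, to
$$\hat e(\tau)=\frac1{\sqrt{2\pi}}\,\frac i{\tau+i\omega},\qquad\|\hat e\|^2=\frac1{2\omega},$$
a multiple of $k_{i\omega}$. We now factor $\sigma$. Put $\tau=i\omega x$ and $\sigma_+(\tau)=S(x)$,
$$S(x)=\sqrt{\omega(2-\omega)}\;\omega^{\omega x}(2-\omega)^{(2-\omega)x}\,\frac{\mathbf\Gamma(1+x)^2}{\mathbf\Gamma(1+\omega x)\mathbf\Gamma(1+(2-\omega)x)},\qquad\operatorname{Re}x\ge0.$$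
$\operatorname{Im}\tau>0$ corresponds to $\operatorname{Re}x>0$. $S$ is analytic and zero-free on $\operatorname{Re}x\ge0$. Use Stirling's formula $\log\mathbf\Gamma(1+y)=y\log y-y+\frac12\log(2\pi y)+O(1/|y|)$ in $2\log\mathbf\Gamma(1+x)-\log\mathbf\Gamma(1+\omega x)-\log\mathbf\Gamma(1+(2-\omega)x)$. Because $\omega+(2-\omega)=2$, the terms in $x\log x$, $x$ and $\log(2\pi x)$ cancel, leaving $-\omega x\log\omega-(2-\omega)x\log(2-\omega)-\frac12\log(\omega(2-\omega))+O(1/|x|)$. So $S(x)\to1$ uniformly as $|x|\to\infty$, $\operatorname{Re}x\ge0$, and $\sigma_+^{\pm1}\in H^\infty$. On the boundary $x=-i\xi$, $\tau=\omega\xi$, the exponentials have modulus $1$ and $|\mathbf\Gamma(1+ia\xi)|^2=\frac{\pi a\xi}{\sinh\pi a\xi}$, so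
$$|S(-i\xi)|^2=\frac{\sinh(\pi\omega\xi)\sinh(\pi(2-\omega)\xi)}{\sinh^2\pi\xi}=\sigma(\omega\xi).$$
Thus $\sigma=|\sigma_+|^2$ on $\mathbb R$, $T_\sigma=T_{\overline{\sigma_+}}T_{\sigma_+}$, and $T_\sigma^{-1}=T_{1/\sigma_+}T_{1/\overline{\sigma_+}}$. Since $T_{1/\sigma_+}^*=T_{1/\overline{\sigma_+}}$ and $\hat e$ is a multiple of $k_{i\omega}$, and $\tau=i\omega$ corresponds to $x=1$,
$$\langle\mathcal A^{-1}e,e\rangle=\|T_{1/\overline{\sigma_+}}\hat e\|^2=\frac{\|\hat e\|^2}{|\sigma_+(i\omega)|^2}=\frac1{2\omega S(1)^2}.$$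
By (34), $\Lambda^2=S(1)^{-2}$. As $\Lambda\ge1$ and $S(1)>0$,
$$\Lambda=\frac1{S(1)}=\frac{\mathbf\Gamma(1+\omega)\mathbf\Gamma(3-\omega)}{\omega^{\omega+1/2}(2-\omega)^{5/2-\omega}}.$$
With (33) this proves (12), and with Step 23 it proves (13). The inequality $\Lambda(\omega)>1$ for $\omega\ne1$ is Step 22. $\blacksquare$

For the two circles at $z=i$, $\omega=\frac12$ and
$$\Lambda(\tfrac12)=\frac{\mathbf\Gamma(\frac32)\mathbf\Gamma(\frac52)}{\frac12\cdot\frac94}=\frac{3\pi/8}{9/8}=\frac\pi3,\qquad p_n(i)=\frac{i^n}{\sqrt2\,\pi}\cdot\frac\pi3\{1+o(1)\}=\frac{i^n}{3\sqrt2}\{1+o(1)\},$$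
where the conjecture asserted $\frac{i^n}{\sqrt2\,\pi}\{1+o(1)\}$.
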